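\title{Clique coverings of complements of paths and cycles}

\begin{abstract}
We show that the least number of cliques needed to cover the edges of the complement of a path or of a cycle on $m$ vertices is $\log_2 m+\frac12\log_2\log_2 m+O(1)$, with explicit constants. In particular both numbers are asymptotic to $\log_2 m$, as was conjectured. The lower bound is a set-pair argument. The upper bound starts from a revolving-door list of the $k$-subsets of a $2k$-set, deletes the redundant sets, and repairs the remaining defects with a bounded number of new elements.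
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a finite simple graph. A \emph{clique cover} of $G$ is a collection of complete subgraphs (cliques) of $G$ such that every edge lies in at least one of them, and the \emph{clique covering number} $\operatorname{cc}(G)$ is the least size of a clique cover. Let $P_m$ and $C_m$ be the path and the cycle on $m$ vertices, and let $\overline G$ be the complement of $G$. A clique of $\overline G$ is an independent set of $G$, so $\operatorname{cc}(\overline G)$ is the least number of independent sets of $G$ such that every nonadjacent pair of vertices lies in one of them. Write $f(m)\sim g(m)$ if $f(m)/g(m)\to1$ as $m\to\infty$. Conjecture~4.1.5 of \cite{cpc} states that $\operatorname{cc}(\overline{C_m})\sim\log_2 m$ and $\operatorname{cc}(\overline{P_m})\sim\log_2 m$. We prove both statements, and we determine both numbers up to an additive constant.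

\begin{theorem}\label{thm:A}
$\operatorname{cc}(\overline{P_m})\sim\log_2 m$ and $\operatorname{cc}(\overline{C_m})\sim\log_2 m$.
\end{theorem}

\begin{theorem}\label{thm:B}
For all $m\ge5$,
\[
\log_2 m+\tfrac12\log_2\log_2 m-\tfrac32\;\le\;\operatorname{cc}(\overline{P_m})\;<\;\log_2 m+\tfrac12\log_2\log_2 m+16,
\]
and for all $m\ge6$,
\[
\log_2 m+\tfrac12\log_2\log_2 m-2\;\le\;\operatorname{cc}(\overline{C_m})\;<\;\log_2 m+\tfrac12\log_2\log_2 m+18.
\]
\end{theorem}

Thus the second-order term $\frac12\log_2\log_2 m$ is exact, and only the bounded term is left undetermined. From now on $\log$ means $\log_2$, $[a]=\{1,\dots,a\}$, $[0]=\emptyset$, and a $k$-set is a set of size $k$. The vertices of $P_m$ are $v_1,\dots,v_m$ in order.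

To see where the two terms come from, record for each vertex the cliques that contain it. A \emph{representation} of $G$ on a set $X$ is a family of subsets $S_v\subseteq X$, $v\in V(G)$, such that for $u\ne v$
\[
S_u\cap S_v=\emptyset\iff uv\in E(G).
\]

\begin{lemma}\label{lem:rep}
$\operatorname{cc}(\overline G)$ is the least size of a set on which $G$ has a representation. If $H$ is an induced subgraph of $G$, then $\operatorname{cc}(\overline H)\le\operatorname{cc}(\overline G)$; in particular $\operatorname{cc}(\overline{P_m})$ is nondecreasing in $m$.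
\end{lemma}

\begin{proof}
Let $Q_1,\dots,Q_N$ be a clique cover of $\overline G$ and put $S_v=\{i:v\in Q_i\}$. For $u\ne v$, the sets $S_u$ and $S_v$ meet if and only if some $Q_i$ contains both vertices, that is, if and only if $uv$ is an edge of $\overline G$. Conversely, given a representation on $[N]$, put $Q_i=\{v:i\in S_v\}$. Two vertices of $Q_i$ have intersecting sets, so they are adjacent in $\overline G$; and the ends of an edge of $\overline G$ share some $i$, so they lie in $Q_i$. The nonempty $Q_i$ form a clique cover of size at most $N$. Finally, a representation of $G$ restricts to a representation of $H$.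
\end{proof}

So we ask for the longest sequence of subsets of $[N]$ in which consecutive sets are disjoint and all other pairs meet. For $m\ge4$ the sets representing $P_m$ are distinct. Indeed, every vertex has a non-neighbor, so every set is nonempty; if $S_u=S_v$, then $u$ and $v$ are nonadjacent and have the same neighbors, and no two vertices of $P_m$ do. Hence $m\le2^N$, that is,
\begin{equation}\label{eq:trivial}
\operatorname{cc}(\overline{P_m})\ge\log m\qquad(m\ge4).
\end{equation}
The conjecture says that this counting bound is asymptotically right. Small cases give no hint of it: $\overline{P_4}$ is a path with three edges and $\overline{C_5}$ is a $5$-cycle, and since a triangle-free graph needs one clique per edge, the values are $3$ and $5$.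

A better guide is the perfect matching. For $N=2k$, two $k$-subsets of $[N]$ are disjoint exactly when they are complementary, so the $k$-subsets represent a perfect matching on $\binom{N}{N/2}$ vertices. This number is $2^N/\sqrt N$ up to a constant factor (Lemma~\ref{lem:binom}), and solving $m\approx2^N/\sqrt N$ gives $N\approx\log m+\frac12\log\log m$. Section~\ref{sec:lower} shows that an induced matching with at least two edges cannot be represented more efficiently, and a path contains an induced matching on about two thirds of its vertices. This gives the lower bounds. One would guess that a path costs about as much as a matching, but the construction is harder: an inner vertex of a path has two neighbors, so its set must leave room for two sets disjoint from it, and this room tends to hold other sets of the sequence as well.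

Section~\ref{sec:fence} turns the construction into a problem about containments and shows on a small example how unwanted containments are removed. Theorem~\ref{thm:B} implies Theorem~\ref{thm:A}, but we give a short separate proof of Theorem~\ref{thm:A} in Section~\ref{sec:revolving}; it has error term $O((\log\log m)^2)$ and shows what has to be improved. Sections~\ref{sec:neighbors}--\ref{sec:count} prove the upper bounds of Theorem~\ref{thm:B}.

\section{Reduction to paths, and the lower bounds}\label{sec:lower}

\begin{lemma}\label{lem:cycle}
For $m\ge4$, $\operatorname{cc}(\overline{P_{m-1}})\le\operatorname{cc}(\overline{C_m})\le\operatorname{cc}(\overline{P_{m-1}})+2$.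
\end{lemma}

\begin{proof}
Deleting a vertex $w$ from $C_m$ leaves an induced path $v_1\cdots v_{m-1}$, and Lemma~\ref{lem:rep} gives the first inequality. For the second, cover the complement of this path optimally. The remaining edges of $\overline{C_m}$ are $wv_j$ with $2\le j\le m-2$. The vertex $w$ together with those $v_j$, $2\le j\le m-2$, with $j$ even is an independent set of $C_m$, and so is $w$ together with those with $j$ odd. These two cliques of $\overline{C_m}$ cover the remaining edges.
\end{proof}

The next lemma replaces $2^N$ in \eqref{eq:trivial} by a central binomial coefficient. Its proof is Bollob\'as's set-pair argument.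

\begin{lemma}\label{lem:setpair}
If $m\ge5$ and $N=\operatorname{cc}(\overline{P_m})$, then $2\lfloor(m+1)/3\rfloor\le\binom{N}{\lfloor N/2\rfloor}$.
\end{lemma}

\begin{proof}
Let $S_1,\dots,S_m\subseteq[N]$ represent $P_m$ and let $q=\lfloor(m+1)/3\rfloor\ge2$. The edges $v_{3i-2}v_{3i-1}$, $1\le i\le q$, form an induced matching. So among the $2q$ sets attached to their ends, the only disjoint pairs are the $q$ pairs $S_{3i-2},S_{3i-1}$, and each set is nonempty because it meets the sets of another edge; here $q\ge2$ is used. Take each edge in both orders, and name the $2q$ ordered pairs $(S_{3i-2},S_{3i-1})$, $(S_{3i-1},S_{3i-2})$ as $(X_t,Y_t)$. Then $X_t\cap Y_t=\emptyset$, and $X_t\cap Y_u\ne\emptyset$ for $t\ne u$: either $X_t$ and $Y_u$ belong to different edges, or $u$ is the reverse of $t$ and $X_t=Y_u$ is nonempty.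

Order $[N]$ uniformly at random and let $\mathcal E_t$ be the event that every element of $X_t$ precedes every element of $Y_t$. Among the elements of $X_t\cup Y_t$, the positions taken by $X_t$ form a uniformly random $|X_t|$-set, so
\[
\Pr(\mathcal E_t)=\binom{|X_t|+|Y_t|}{|X_t|}^{-1}\ge\binom{N}{|X_t|}^{-1}\ge\binom{N}{\lfloor N/2\rfloor}^{-1}.
\]
For $t\ne u$ pick $x\in X_t\cap Y_u$ and $y\in X_u\cap Y_t$. Then $\mathcal E_t$ puts $x$ before $y$ and $\mathcal E_u$ puts $y$ before $x$, so the events are pairwise disjoint. Their probabilities sum to at most $1$, which gives $2q\le\binom{N}{\lfloor N/2\rfloor}$.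
\end{proof}

Some restriction on $m$ is needed: for $m=3$ we have $N=1$, and the inequality would read $2\le1$.

\begin{lemma}\label{lem:binom}
For $k\ge1$, $\dfrac{4^k}{2\sqrt k}\le\dbinom{2k}{k}\le\dfrac{4^k}{\sqrt{2k+1}}$. For $N\ge1$, $\dbinom{N}{\lfloor N/2\rfloor}\le\dfrac{2^N}{\sqrt N}$.
\end{lemma}

\begin{proof}
For $k=1$ the first statement reads $2\le2\le4/\sqrt3$. Passing from $k$ to $k+1$ multiplies $\binom{2k}k$ by $\frac{2(2k+1)}{k+1}$, the lower bound by $4\sqrt{k/(k+1)}$, and the upper bound by $4\sqrt{(2k+1)/(2k+3)}$. After squaring, the two comparisons become $4k(k+1)\le(2k+1)^2$ and $(2k+1)(2k+3)\le4(k+1)^2$, which are true. The second statement follows at once for $N=2k$. For $N=2k-1$ we have $\binom{2k-1}{k-1}=\frac12\binom{2k}{k}\le2^{N}/\sqrt{N+2}$.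
\end{proof}

\begin{proof}[Proof of the lower bounds in Theorem~\ref{thm:B}]
Suppose that $N\ge1$ and $c>0$ satisfy $2^N/\sqrt N\ge m/2^c$ and $\log m\ge2c$. Then $N\ge\log m-c+\frac12\log N$. In particular $N\ge\log m-c\ge\frac12\log m$, so $\frac12\log N\ge\frac12\log\log m-\frac12$, and
\begin{equation}\label{eq:solve}
N\ge\log m+\tfrac12\log\log m-c-\tfrac12 .
\end{equation}
For $m\ge5$ and $N=\operatorname{cc}(\overline{P_m})$, Lemmas~\ref{lem:setpair} and~\ref{lem:binom} give $2^N/\sqrt N\ge2(m-1)/3\ge m/2$, and \eqref{eq:solve} with $c=1$ is the bound for paths. For $m\ge6$ and $N=\operatorname{cc}(\overline{P_{m-1}})$, they give $2^N/\sqrt N\ge2(m-2)/3\ge4m/9$. Since $9/4<2^{6/5}$ and $\log6>12/5$, we may take $c=6/5$, and Lemma~\ref{lem:cycle} gives $\operatorname{cc}(\overline{C_m})\ge N\ge\log m+\frac12\log\log m-2$.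
\end{proof}

\section{Fences and labels}\label{sec:fence}

Two cliques, the odd-numbered and the even-numbered vertices, cover all pairs of vertices of $P_m$ with indices of equal parity. What remains is to control pairs of opposite parity, and for these it is convenient to complement the sets at the even-numbered vertices, so that disjointness becomes containment. A \emph{fence of length $M$} on a set $X$ consists of subsets $A_1,\dots,A_M,D_1,\dots,D_{M-1}$ of $X$ such that
\[
A_i\subseteq D_j\iff i\in\{j,j+1\}.
\]

\begin{lemma}\label{lem:fence}
If there is a fence of length $M$ on an $N$-set, then $\operatorname{cc}(\overline{P_{2M-1}})\le N+2$.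
\end{lemma}

\begin{proof}
Take new elements $\alpha,\beta$ and consider the sequence
\[
A_1\cup\{\alpha\},\ (X\setminus D_1)\cup\{\beta\},\ A_2\cup\{\alpha\},\ \dots,\ (X\setminus D_{M-1})\cup\{\beta\},\ A_M\cup\{\alpha\}.
\]
Two sets at positions of equal parity meet in $\alpha$ or in $\beta$. The sets $A_i\cup\{\alpha\}$ and $(X\setminus D_j)\cup\{\beta\}$ are disjoint if and only if $A_i\subseteq D_j$, that is, if and only if they are consecutive. Apply Lemma~\ref{lem:rep}.
\end{proof}

We want a fence whose length is comparable with $\binom{n}{\lfloor n/2\rfloor}$ on about $n$ elements. Let $A_1,\dots,A_M$ be distinct $k$-subsets of $[n]$. The set $D_j$ must contain $A_j\cup A_{j+1}$, and enlarging it only creates more containments, so we take $D_j=A_j\cup A_{j+1}$ and make it as small as possible, of size $k+1$. Even then $D_j$ has $k+1$ subsets of size $k$, and only two of them are allowed in the list. Call a containment $A_i\subseteq D_j$ with $i\notin\{j,j+1\}$ \emph{stray}. If the list contains a positive proportion of all $k$-sets, we must expect stray containments, and we destroy them by adding new elements.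

\begin{example}\label{ex:small}
Let $n=4$, $k=2$, write $12$ for $\{1,2\}$, and take the list $12,13,34,24,14$ with unions $123,134,234,124$ (Figure~\ref{fig:fence}). The $2$-subsets of the unions, other than the two allowed ones, are $23,14,23,12$. Since $23$ is not in the list, there are two stray containments, $A_5\subseteq D_2$ and $A_1\subseteq D_4$. To destroy $A_1\subseteq D_4$, put a new element $b$ into $A_1$ but not into $D_4$. We must keep $A_4,A_5\subseteq D_4$, so $b$ stays out of $A_4$ and $A_5$, but it may go into all the other sets. To destroy $A_5\subseteq D_2$, put a new element $a$ into $A_5$ and into $D_4$ only. The result is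
\[
A'_i:\ 12b,\ 13b,\ 34b,\ 24,\ 14a;\qquad D'_j:\ 123b,\ 134b,\ 234b,\ 124a,
\]
a fence of length $5$ on six elements. Lemma~\ref{lem:fence} turns it into the representation
\[
12b\alpha,\ 4a\beta,\ 13b\alpha,\ 2a\beta,\ 34b\alpha,\ 1a\beta,\ 24\alpha,\ 3b\beta,\ 14a\alpha
\]
of $P_9$. Each $D'_j$ misses exactly one new element; call it the \emph{label} of $j$. The labels are $a,a,a,b$, and $A'_i$ contains exactly the new elements that are not labels of the unions next to $A_i$.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.1,yscale=1.5]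
\node (a1) at (0,0) {$12$}; \node (a2) at (2,0) {$13$}; \node (a3) at (4,0) {$34$};
\node (a4) at (6,0) {$24$}; \node (a5) at (8,0) {$14$};
\node (d1) at (1,1) {$123$}; \node (d2) at (3,1) {$134$};
\node (d3) at (5,1) {$234$}; \node (d4) at (7,1) {$124$};
\draw (a1)--(d1)--(a2)--(d2)--(a3)--(d3)--(a4)--(d4)--(a5);
\draw[dashed] (a1)--(d4); \draw[dashed] (a5)--(d2);
\node at (1,1.3) {$a$}; \node at (3,1.3) {$a$}; \node at (5,1.3) {$a$}; \node at (7,1.3) {$b$};
\end{tikzpicture}
\caption{Five $2$-subsets of $\{1,2,3,4\}$ (bottom row) and the unions of consecutive ones (top row). Solid lines are the wanted containments, dashed lines the two stray ones. The labels $a,b$ are chosen so that the upper end of a dashed line has a label different from those of the unions joined to its lower end by solid lines.}\label{fig:fence}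
\end{figure}

The last sentence of the example is a general rule.

\begin{lemma}\label{lem:label}
Let $A_1,\dots,A_M\subseteq[n]$ and $D_j=A_j\cup A_{j+1}$. Let $\ell:[M-1]\to\Lambda$ be a map to a finite set $\Lambda$ such that for every stray containment $A_i\subseteq D_j$ we have $\ell(j')\ne\ell(j)$ for all $j'\in\{i-1,i\}\cap[M-1]$. Then $\operatorname{cc}(\overline{P_{2M-1}})\le n+|\Lambda|+2$.
\end{lemma}

\begin{proof}
Let $L_i=\{\ell(j'):j'\in\{i-1,i\}\cap[M-1]\}$. In the disjoint union $[n]\sqcup\Lambda$ put
\[
A'_i=A_i\cup(\Lambda\setminus L_i),\qquad D'_j=D_j\cup(\Lambda\setminus\{\ell(j)\}).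
\]
Then $A'_i\subseteq D'_j$ if and only if $A_i\subseteq D_j$ and $\ell(j)\in L_i$. Both conditions hold for $i\in\{j,j+1\}$. For other $i$, either $A_i\not\subseteq D_j$, or the containment is stray and $\ell(j)\notin L_i$. So we have a fence, and Lemma~\ref{lem:fence} applies.
\end{proof}

Each label costs one element. The upper bound in Theorem~\ref{thm:B} therefore needs a long list that can be labeled with a bounded number of labels.

\section{Revolving-door lists and the proof of Theorem~\ref{thm:A}}\label{sec:revolving}

We first list all $k$-sets so that consecutive ones differ by exchanging one element. The precise shape of the exchanges will matter later.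

\begin{lemma}\label{lem:rd}
For $1\le k\le n$ there is a list $R(n,k)$ of all $k$-subsets of $[n]$, each occurring once, with first set $[k]$ and last set $[k-1]\cup\{n\}$, such that any two consecutive sets are, in some order, of the form
\begin{equation}\label{eq:star}
X=[a]\cup\{p-1\}\cup T,\qquad
Y=\begin{cases}[a-1]\cup\{p-1,p\}\cup T,&a\ge1,\\ \{p\}\cup T,&a=0,\end{cases}
\end{equation}
with $2\le p\le n$, $0\le a\le p-2$ and $T\subseteq\{p+1,\dots,n\}$. In particular $X\cup Y=X\cup\{p\}$ has size $k+1$.
\end{lemma}

\begin{proof}
Use induction on $n$. Let $R(n,1)$ be $\{1\},\dots,\{n\}$; consecutive sets have the form \eqref{eq:star} with $a=0$, $T=\emptyset$. Let $R(n,n)$ be the single set $[n]$. For $1<k<n$ let $R(n,k)$ be $R(n-1,k)$ followed by the reverse of $R(n-1,k-1)$ with $n$ added to every set. Every $k$-set occurs once, the first is $[k]$, and the last is $[k-1]\cup\{n\}$. Inside the first part \eqref{eq:star} is inherited, and inside the second part it is inherited with $T\cup\{n\}$ in place of $T$. At the junction the sets are $[k-1]\cup\{n-1\}$ and $[k-2]\cup\{n-1,n\}$; this is \eqref{eq:star}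 with $a=k-1\ge1$, $p=n$, $T=\emptyset$, and $a\le p-2$ because $k\le n-1$.
\end{proof}

For example, $R(3,2)$ is $12,23,13$, and
\begin{equation}\label{eq:R42}
R(4,2):\ 12,\ 23,\ 13,\ 34,\ 24,\ 14,\qquad\text{with unions}\quad 123,\ 123,\ 134,\ 234,\ 124 .
\end{equation}

Lemma~\ref{lem:label} is too expensive for the full list. Write $R(n,k)=S_1,S_2,\dots$ and $B_j=S_j\cup S_{j+1}$, with $k<n$. By the recursion the list begins with $R(k+1,k)$, so $B_1=\dots=B_k=[k+1]$. For distinct $j,j'\in[k]$, one of $S_{j'},S_{j'+1}$ is a stray subset of $B_j$, which forces $\ell(j)\ne\ell(j')$. So at least $k$ labels are needed, and for $k\approx n/2$ this spoils even the leading term. There are two ways out: encode many colors with few elements, or delete the sets that cause unions to repeat. The first way proves Theorem~\ref{thm:A}, and it uses only that $|B_j|=k+1$.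

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $n\ge2$, $k=\lfloor n/2\rfloor$, $M=\binom nk$, and let $S_1,\dots,S_M$ be the list $R(n,k)$. Color a set $S$ by the sum $\chi(S)\in\{0,\dots,n-1\}$ of its elements modulo $n$. If $S_i\subseteq B_j$ is stray, then $S_i,S_j,S_{j+1}$ arise from $B_j$ by deleting three distinct elements of $[n]$, which are distinct modulo $n$. So $\chi(S_i)\notin\{\chi(S_j),\chi(S_{j+1})\}$.

We attach to each color $c$ a set $W_c$ such that $W_c\not\subseteq W_d\cup W_e$ whenever $c\notin\{d,e\}$. Let $b=\lceil\log n\rceil$ and write $c$ in binary with bits $c_1,\dots,c_b$. Recording single bits $(g,c_g)$ is not enough, since the bits of $01$ are covered by those of $00$ and $11$; we record pairs of bits. Let $Z=[b]^2\times\{0,1\}^2$ and $W_c=\{(g,h,c_g,c_h):g,h\in[b]\}\subseteq Z$. If $c\notin\{d,e\}$, choose $g$ with $c_g\ne d_g$ and $h$ with $c_h\ne e_h$; then $(g,h,c_g,c_h)$ lies in $W_c$ but in neither $W_d$ nor $W_e$.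

In $[n]\sqcup Z$ put $A_i=S_i\cup W_{\chi(S_i)}$ and $D_j=B_j\cup W_{\chi(S_j)}\cup W_{\chi(S_{j+1})}=A_j\cup A_{j+1}$. If $i\notin\{j,j+1\}$, then either $S_i\not\subseteq B_j$, or $W_{\chi(S_i)}\not\subseteq W_{\chi(S_j)}\cup W_{\chi(S_{j+1})}$; in both cases $A_i\not\subseteq D_j$. This is a fence on $n+4b^2$ elements. The largest of the $n+1$ binomial coefficients $\binom ni$ is at least their mean $2^n/(n+1)$, so Lemma~\ref{lem:fence} gives
\[
\operatorname{cc}(\overline{P_{2M-1}})\le n+4\lceil\log n\rceil^2+2,\qquad 2M-1\ge\frac{2^{n+1}}{n+1}-1 .
\]
Given $m\ge4$, let $n\ge2$ be least with $2^{n+1}/(n+1)-1\ge m$. Then $n\ge4$, because the left side is at most $3$ for $n\le3$, and $2^n/n<m+1$ by minimality. Since $n\le2^{n/2}$ for $n\ge4$, we get $n<2\log(m+1)$, and then $n<\log(m+1)+\log n=\log m+O(\log\log m)$. By monotonicity, $\operatorname{cc}(\overline{P_m})\le\log m+O((\log\log m)^2)$. With \eqref{eq:trivial} this gives $\operatorname{cc}(\overline{P_m})\sim\log m$, and Lemma~\ref{lem:cycle} gives $\operatorname{cc}(\overline{C_m})\sim\log m$.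
\end{proof}

\section{The neighbors of a set in the list}\label{sec:neighbors}

The second way needs the shape \eqref{eq:star}. Its point is that an exchange happens at the beginning of a set and leaves the tail $T$ alone. We show that the unions of a set with its neighbors in the list can be read off from its first few elements. Fix $1\le k\le n-1$.

For a nonempty $S\subseteq[n]$, the \emph{run} $r=r(S)$ is the largest $r\ge0$ with $[r]\subseteq S$, and $s_1<s_2<\cdots$ are the elements of $S$ exceeding $r$ (there may be none). Thus $r+1\notin S$, $s_1\ge r+2$, and $s_1$ exists if $r=0$. Call $S$ \emph{paired} if $s_2$ exists and $s_2=s_1+1$. For a $k$-set $S$ define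
\[
\lambda(S)=\begin{cases}S\cup\{r+1\},&r\ge1,\\ S\cup\{s_1-1\},&r=0,\end{cases}
\qquad
\mu(S)=\begin{cases}S\cup\{r+1\},&S\text{ paired},\\ S\cup\{s_1+1\},&S\text{ not paired, $s_1$ exists, }s_1<n,\end{cases}
\]
and leave $\mu(S)$ undefined otherwise. These are $(k+1)$-subsets of $[n]$; for $\lambda$ this uses $r\le k\le n-1$. Let $\mathcal U(S)=\{\lambda(S),\mu(S)\}$, or $\{\lambda(S)\}$ if $\mu(S)$ is undefined. In \eqref{eq:R42}, the pairs $(\lambda,\mu)$ for the inner sets $23,13,34,24$ are $(123,123)$, $(123,134)$, $(234,134)$, $(124,234)$, and these are the unions on the two sides of each set.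

\begin{lemma}\label{lem:nbr}
If $S$ has two neighbors in $R(n,k)$, then $\mu(S)$ is defined, and the union of $S$ with one neighbor is $\lambda(S)$ and with the other is $\mu(S)$. If $S$ has one neighbor, the union lies in $\mathcal U(S)$.
\end{lemma}

\begin{proof}
Let $S$ and a neighbor form a pair as in \eqref{eq:star}. There are four cases.
\begin{itemize}
\item[(a)] $S=X$, $a=p-2$. Then $S\cap[p]=[p-1]$, so $r=p-1\ge1$ and the union is $S\cup\{p\}=\lambda(S)$.
\item[(b)] $S=X$, $a\le p-3$. Then $r=a$, $s_1=p-1<n$ and $p\notin S$, so $S$ is not paired and the union is $S\cup\{p\}=\mu(S)$.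
\item[(c)] $S=Y$, $a\ge1$. Then $r=a-1$, $s_1=p-1$, $s_2=p$, so $S$ is paired and the union is $S\cup\{a\}=\mu(S)$.
\item[(d)] $S=Y$, $a=0$. Then $r=0$, $s_1=p$, and the union is $S\cup\{p-1\}=\lambda(S)$.
\end{itemize}
In each case $S$ determines $p$ and $a$: $(p,a)$ is $(r+1,r-1)$, $(s_1+1,r)$, $(s_1+1,r+1)$, $(s_1,0)$, respectively. It also determines $T=S\cap\{p+1,\dots,n\}$, and hence the neighbor. So two distinct neighbors fall under different cases. Cases (a) and (d) cannot both occur for one $S$, since one has $r\ge1$ and the other $r=0$; nor can (b) and (c), since $S$ is paired in only one of them. Hence one neighbor falls under (a) or (d) and the other under (b) or (c).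
\end{proof}

A union repeats at $S$ exactly when $\lambda(S)=\mu(S)$, and we can now say when this happens. Call a $k$-set $S$ \emph{bad} if it is paired and either $r\ge1$ or $s_1=2$; otherwise call it \emph{good}. So a good set is either not paired, or paired with $r=0$ and $s_1\ge3$.

\begin{lemma}\label{lem:compress}
Let $A_1,\dots,A_M$ be the good $k$-subsets of $[n]$ in the order of $R(n,k)$, and let $D_j=A_j\cup A_{j+1}$. Then $D_j\in\mathcal U(A_j)\cap\mathcal U(A_{j+1})$ for $1\le j\le M-1$.
\end{lemma}

\begin{proof}
If $S$ is bad, then $\lambda(S)=\mu(S)=S\cup\{r+1\}$; for $r=0$ this holds because $s_1-1=1$. If $S$ is good and $\mu(S)$ is defined, then $\lambda(S)\ne\mu(S)$: when $S$ is not paired, $\mu$ adds $s_1+1$ and $\lambda$ adds an element smaller than $s_1$; when $S$ is paired with $r=0$ and $s_1\ge3$, $\mu$ adds $1$ and $\lambda$ adds $s_1-1\ge2$.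

Write $R(n,k)=S_1,\dots,S_K$ and $B_i=S_i\cup S_{i+1}$. The sets $S_1=[k]$ and $S_K=[k-1]\cup\{n\}$ have at most one element beyond their runs, so they are not paired, and they are good. For $1<i<K$, Lemma~\ref{lem:nbr} and the first paragraph show that $S_i$ is bad if and only if $B_{i-1}=B_i$. Let $A_j=S_u$ and $A_{j+1}=S_w$ with $u<w$. The sets between them are bad, so $B_u=\dots=B_{w-1}$. Then $S_u$ and $S_w$ are distinct $k$-subsets of the $(k+1)$-set $B_u=B_{w-1}$, and so $D_j=B_u=B_{w-1}$. By Lemma~\ref{lem:nbr}, $B_u\in\mathcal U(S_u)$ and $B_{w-1}\in\mathcal U(S_w)$.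
\end{proof}

Thus deleting the bad sets leaves a list in which consecutive sets still differ by one exchange. In \eqref{eq:R42} the only bad set is $23$, and what remains is the list of Example~\ref{ex:small}.

\section{Nine labels}\label{sec:labels}

We label each union $D_j$ by a function $\ell(D_j)$ of the set alone. By Lemmas~\ref{lem:label} and~\ref{lem:compress}, it suffices that $\ell(D)\ne\ell(E)$ whenever $A$ is a stray good subset of $D$ and $E\in\mathcal U(A)$. A set $D$ may have many such subsets $A=D\setminus\{x\}$, so a bounded number of labels is not automatic. What helps is that $E$ arises from $A$ by adding an element near the beginning. Most choices of $x$ inside the run give a bad set, and for the remaining $x$ the beginning of $E$ differs from the beginning of $D$ in a controlled way: either the coarse shape changes, or one of the numbers $r$, $s_1$ moves by $1$ or $2$. It is then enough to record the shape and a residue.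

For a $(k+1)$-set $D\subseteq[n]$ with parameters $r,s_1,s_2,\dots$ define types and labels as follows; the last column is used in Lemma~\ref{lem:sep}.
\begin{center}
\begin{tabular}{c|l|l|l}
type & condition & label $\ell(D)$ & exceptional elements\\ \hline
I & $r\ge2$, paired & $(\mathrm{I},\,s_1\bmod2)$ & $r-1,\ s_2$\\
II & $r\ge2$, not paired & $(\mathrm{II},\,r\bmod3)$ & $r-1,\ r$\\
III & $r=1$, paired & $(\mathrm{III},\,s_1\bmod2)$ & $1,\ s_2$\\
IV & $r=0$, paired & $(\mathrm{IV},\,s_1\bmod2)$ & $s_1,\ s_2$
\end{tabular}
\end{center}
There are $2+3+2+2=9$ labels, and in each row the exceptional elements are two distinct elements of $D$. In Example~\ref{ex:small} the unions $123,134,234,124$ get the labels $(\mathrm{II},0)$, $(\mathrm{III},1)$, $(\mathrm{IV},0)$, $(\mathrm{II},2)$. Unpaired sets with run $0$ or $1$ have no type, and none is needed.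

\begin{lemma}\label{lem:types}
If $A$ is a $k$-subset of $[n]$, every set in $\mathcal U(A)$ has one of the four types.
\end{lemma}

\begin{proof}
A set has a type if and only if it has run at least $2$ or is paired. Let $r,s_1$ be the parameters of $A$. If $r\ge1$, then $\lambda(A)\supseteq[r+1]$ has run at least $2$. If $r=0$, then $\lambda(A)$ has smallest elements $s_1-1,s_1$; its run is at least $2$ if $s_1=2$, and otherwise it has run $0$ and is paired. If $A$ is not paired, then $\mu(A)=A\cup\{s_1+1\}$ has run $r$ and is paired. If $A$ is paired, then $\mu(A)=A\cup\{r+1\}$ has run at least $2$ unless $r=0$ and $s_1\ge3$, in which case it has run $1$ and is paired.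
\end{proof}

\begin{lemma}\label{lem:sep}
Let $D$ be a $(k+1)$-subset of $[n]$ of one of the four types, and let $x\in D$ be a non-exceptional element such that $A=D\setminus\{x\}$ is good. Then $\ell(E)\ne\ell(D)$ for every $E\in\mathcal U(A)$.
\end{lemma}

\begin{proof}
Let $r,s_1,s_2$ be the parameters of $D$; those of $A$ are written $r(A),s_1(A),s_2(A)$. Two ranges of $x$ are excluded because they make $A$ bad.
\begin{itemize}
\item[(i)] Let $1\le x\le r-2$. Then $r(A)=x-1$, $s_1(A)=x+1$, $s_2(A)=x+2$, so $A$ is paired, and $r(A)\ge1$ or $s_1(A)=2$. Hence $A$ is bad.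
\item[(ii)] Let $D$ be paired, $r\ge1$ and $x>s_2$. Then $A$ is paired with run $r\ge1$, hence bad.
\end{itemize}
Statements about $\mu(A)$ below apply when it is defined.

\emph{Type II.} By (i), and since $r-1,r$ are exceptional, $x>r$. Then $r(A)=r\ge2$, and $A$ is not paired because it is good. If $r+2\notin A$, then $\lambda(A)=A\cup\{r+1\}$ has run $r+1$. If $r+2\in A$, then $s_1(A)=r+2$ and $r+3\notin A$, so the run is $r+2$. Thus $\lambda(A)$ is of type I, or of type II with run not congruent to $r$ modulo $3$. The set $\mu(A)=A\cup\{s_1(A)+1\}$ has run $r\ge2$ and is paired, so it is of type I.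

\emph{Type I.} By (i) and (ii), and since $r-1,s_2$ are exceptional, $x\in\{r,s_1\}$. If $x=r$, then $A=[r-1]\cup\{s_1,s_1+1,\dots\}$ is paired with run $r-1\ge1$, hence bad. So $x=s_1$. Then $r(A)=r$, $s_1(A)=s_1+1\ge r+3$, and $A$ is not paired because it is good. The set $\lambda(A)=A\cup\{r+1\}$ has run exactly $r+1$, since $r+2\notin A$, and has the same elements beyond the run as $A$; it is not paired, so it is of type II. The set $\mu(A)=A\cup\{s_1+2\}$ has run $r$ and is paired, with first element $s_1+1$ beyond the run; it is of type I with the other parity.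

\emph{Type III.} By (ii), and since $1,s_2$ are exceptional, $x=s_1$. Then $r(A)=1$, $s_1(A)=s_1+1\ge4$, and $A$ is not paired because it is good. The set $\lambda(A)=A\cup\{2\}$ has run exactly $2$, since $3\notin A$, and is not paired, so it is of type II. The set $\mu(A)=A\cup\{s_1+2\}$ has run $1$ and is paired, with first element $s_1+1$ beyond the run; it is of type III with the other parity.

\emph{Type IV.} Here $x>s_2$, so $A$ has run $0$ and is paired with the same $s_1,s_2$. Since $A$ is good, $s_1\ge3$. The set $\lambda(A)=A\cup\{s_1-1\}$ has smallest elements $s_1-1\ge2$ and $s_1$, so it is of type IV with the other parity. The set $\mu(A)=A\cup\{1\}$ has run $1$, since $2\notin A$, and is paired, so it is of type III.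
\end{proof}

Parity would not do for type II: for $D=1246$, $x=6$, the set $A=124$ is good and $\lambda(A)=1234$ is of type II with run $4=r+2$. Goodness cannot be dropped either: for $D=123$, $x=1$, the bad set $A=23$ has $\lambda(A)=D$.

\begin{proposition}\label{prop:eleven}
Let $1\le k\le n-1$ and let $M$ be the number of good $k$-subsets of $[n]$. Then $\operatorname{cc}(\overline{P_{2M-1}})\le n+11$.
\end{proposition}

\begin{proof}
Take $A_i,D_j$ as in Lemma~\ref{lem:compress}. Each $D_j$ has a type by Lemma~\ref{lem:types}; label the index $j$ by $\ell(D_j)$. We first identify the exceptional elements of $D_j$. Write $A_j=D_j\setminus\{x\}$. The set $A_j$ is good and $D_j$ itself belongs to $\mathcal U(A_j)$, so the conclusion of Lemma~\ref{lem:sep} fails for $x$, and $x$ is exceptional. The same argument applies to $A_{j+1}$. As $A_j\ne A_{j+1}$ and $D_j$ has only two exceptional elements, deleting them gives exactly $A_j$ and $A_{j+1}$.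

Now let $A_i\subseteq D_j$ be stray. Then $A_i$ is good and differs from $A_j$ and $A_{j+1}$, so it arises from $D_j$ by deleting a non-exceptional element. By Lemma~\ref{lem:compress}, those of $D_{i-1},D_i$ that exist lie in $\mathcal U(A_i)$, so by Lemma~\ref{lem:sep} their labels differ from $\ell(D_j)$. Lemma~\ref{lem:label} gives the bound $n+9+2$.
\end{proof}

\section{Counting good sets}\label{sec:count}

It remains to see that deleting the bad sets costs only a constant factor in the length of the list, that is, an additive constant in the size of the ground set.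

\begin{proof}[Proof of the upper bounds in Theorem~\ref{thm:B}]
Take $n=2k$ with $k\ge2$. A $k$-set not containing $1$ has run $0$, so it is bad exactly when it contains both $2$ and $3$. Hence $M\ge\binom{2k-1}{k}-\binom{2k-3}{k-2}$. We have $\binom{2k-1}{k}=\frac12\binom{2k}k$ and
\[
\binom{2k-3}{k-2}\Big/\binom{2k}{k}=\frac{k\cdot k(k-1)}{2k(2k-1)(2k-2)}=\frac{k}{4(2k-1)}\le\frac16\qquad(k\ge2).
\]
With Lemma~\ref{lem:binom} this gives $M\ge\frac13\binom{2k}k\ge4^k/(6\sqrt k)$. By Proposition~\ref{prop:eleven} and monotonicity,
\begin{equation}\label{eq:cond}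
\operatorname{cc}(\overline{P_m})\le2k+11\quad\text{whenever }k\ge2\text{ and }\frac{4^k}{3\sqrt k}\ge m+1 .
\end{equation}

Let $m\ge5$ and let $k\ge2$ be least with $4^k/(3\sqrt k)\ge m+1$. Since $16/(3\sqrt2)<6\le m+1$, we have $k\ge3$, so $j=k-1\ge2$ satisfies $4^j/(3\sqrt j)<m+1$, that is,
\[
2j<\log(m+1)+\log3+\tfrac12\log j .
\]
To bound the last term, note that $2^j/\sqrt j$ is increasing and equals $2\sqrt2$ at $j=2$. Therefore $2^j\cdot2\sqrt2/3\le4^j/(3\sqrt j)<m+1$, so $2^j<\frac{3}{2\sqrt2}(m+1)<m^2$. Hence $j<2\log m$ and $\frac12\log j<\frac12+\frac12\log\log m$. Also $\log(m+1)\le\log m+\log\frac65<\log m+0.27$ and $\log3<1.59$. By \eqref{eq:cond},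
\[
\operatorname{cc}(\overline{P_m})\le2j+13<\log m+\tfrac12\log\log m+0.27+1.59+0.5+13<\log m+\tfrac12\log\log m+16 .
\]
For $m\ge6$, Lemma~\ref{lem:cycle} and the bound for $P_{m-1}$ give $\operatorname{cc}(\overline{C_m})\le\operatorname{cc}(\overline{P_{m-1}})+2<\log m+\frac12\log\log m+18$. Together with the lower bounds of Section~\ref{sec:lower}, this proves Theorem~\ref{thm:B}.
\end{proof}

\begin{thebibliography}{1}
\bibitem{cpc}
\emph{Clique partitions and coverings of graphs},
\texttt{https://uwaterloo.ca/\allowbreak combinatorics-and-optimization/\allowbreak sites/\allowbreak default/\allowbreak files/\allowbreak uploads/\allowbreak documents/\allowbreak mike-cavers.pdf}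
\end{thebibliography}
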